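# Linearly presented quadratic ideals whose regularity outgrows the number of variables

Throughout, $\mathbb K$ is an arbitrary field. Polynomial rings over $\mathbb K$ are standard graded with finitely many variables (possibly none). Modules are finitely generated and graded unless they are local cohomology modules, maps have degree $0$, and $M(d)_j=M_{d+j}$. A finite-dimensional vector space called $E$, $H_0$, etc. sits in degree $0$ unless we say otherwise.

## 1. Gluing $c$ copies of $Y$ onto $Z$

Let $S$ be a polynomial ring, $Y$ and $Z$ two $S$-modules, $E\neq 0$ a finite-dimensional vector space in degree $0$, and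
$$\Phi: E\otimes_{\mathbb K} Y\to Z$$
a surjective $S$-linear map. So every $u\in E$ gives an $S$-linear map $Y\to Z$, and the images of these maps together span $Z$. We turn the elements $u$ into new variables.

**Definition (compression).** Let $c\ge 1$, let $F=E\otimes\mathbb K^c=\bigoplus_{s=1}^c E^{(s)}$, placed in degree $1$, and $P=S\otimes \operatorname{Sym}(F)$. Thus $P$ is $S$ with $c\dim E$ new variables. Put
$$\mathcal C_c(\Phi)=\Big(\bigoplus_{s=1}^c Y^{(s)}\Big)\oplus Z(-1),\qquad u^{(s)}\cdot y^{(s')}=\delta_{ss'}\,\Phi(u\otimes y),\qquad F\cdot Z=0. \tag{1}$$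

This is a graded $P$-module. The elements of $F$ act by $S$-linear maps, and a product of two elements of $F$ acts as zero, so the actions commute. The degrees fit: if $y$ has degree $d$, then $u^{(s)}y^{(s)}$ has degree $d+1$, and $\Phi(u\otimes y)\in Z_d=Z(-1)_{d+1}$.

What has been gained? Suppose $Y$ is generated in degree $0$. Since $\Phi$ is onto, $Z(-1)=F\cdot\bigoplus_s Y^{(s)}$, so $\mathcal C_c(\Phi)$ is generated by its degree-$0$ part, of dimension $c\dim Y_0$. The generators of $Z$ have disappeared, at the price of $c\dim E$ new variables. Yet, as an $S$-module, $\mathcal C_c(\Phi)$ still contains $Z(-1)$ as a direct summand.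

**Example 1.** Let $R=\mathbb K[x_1,\dots,x_k]$, $\mathfrak m=(x_1,\dots,x_k)$, $Y=\mathfrak m(1)$, $Z=\mathfrak m^h(h)$, $E=R_{h-1}$, and let $\Phi$ be multiplication. Here $Z$ needs $\binom{h+k-1}{k-1}$ generators, and $\mathcal C_c(\Phi)$ needs only $ck$, whatever $h$ is.

**Example 2.** Take $S=E=Y=Z=\mathbb K$ and $\Phi$ the identity. For $c=1$ we get $\mathbb K[u]/(u^2)$, with one generator and a relation of degree $2$. For $c=2$ we get, over $\mathbb K[u,u']$, generators $y,y'$ with
$$uy=u'y',\qquad uy'=0,\qquad u'y=0. \tag{2}$$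
The relation $u^2y=0$ now follows from linear ones, because $u^2y=u(u'y')=u'(uy')=0$; likewise $u'^2y'=u'(uy)=u(u'y)=0$. So (2) presents $\mathcal C_2(\Phi)$: the quotient of the free module on $y,y'$ by (2) is spanned by $y,y',uy$, so it has Hilbert series at most $2+t$, and it maps onto $\mathcal C_2(\Phi)$, which has Hilbert series exactly $2+t$. The second copy has made all relations linear. The next step is not linear. Indeed $(2+t)(1-t)^2=2-3t+t^3$, so the alternating sum over $i\le 2$ of the Betti numbers in degree $3$ is $1$; as there are no generators in degree $3$, there is a second syzygy in degree $3$ rather than $2$.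

The purpose of the construction is this. We want ideals generated by quadrics whose first syzygies are linear (or whose first several syzygy modules are linear), with regularity that is large compared with the number of variables. Some modules have large regularity and linear beginnings but too many generators. Compression hides the generators, and Section 6 shows that with $c=p+1$ copies it keeps $p$ steps of linearity, as Example 2 suggests.

## 2. Regularity against the number of variables

Let $S=\mathbb K[x_1,\dots,x_n]$ and write $\operatorname{Tor}_i^S(M)$ for $\operatorname{Tor}^S_i(M,\mathbb K)$. The graded Betti numbers are $\beta_{i,j}(M)=\dim_{\mathbb K}\operatorname{Tor}^S_i(M)_j$. They record the degrees of the generators in the minimal free resolution: its $i$-th term is $\bigoplus_j S(-j)^{\beta_{i,j}(M)}$. Put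
$$\bar t_i(M)=\sup\{j\mid\beta_{i,j}(M)\ne0\},\qquad \operatorname{reg}(M)=\max_i\{\bar t_i(M)-i\}.$$

**Definition.** A graded ideal $I$ is *quadratically generated* if $\beta_{0,j}(I)=0$ for $j\neq2$, and *linearly presented* if, in addition, $\beta_{1,j}(I)=0$ for $j\ne3$. For $p\ge1$, $I$ has *property $N_{2,p}$* if $\beta_{i,j}(I)=0$ for $j\neq i+2$ and $0\le i<p$.

So $N_{2,1}$ says "generated by quadrics", and $N_{2,2}$ says "quadratically generated and linearly presented". The following question comes from "Subadditivity of Syzygies of Ideals and Related Problems": is there a family of quadratically generated, linearly presented graded ideals $I_n\subseteq\mathbb K[x_1,\dots,x_n]$ with $\lim_{n\to\infty}\operatorname{reg}(I_n)/n>0$?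

**Two easy cases.** Without linear presentation the answer is immediate. The ideal $I=(x_1^2,\dots,x_n^2)$ is resolved by a Koszul complex, so $\bar t_i(S/I)=2i$ for $0\le i\le n$, $\operatorname{reg}(S/I)=n$ and $\operatorname{reg}(I)=n+1$. But for $n\ge2$ its first syzygies are in degree $4$, so it is not linearly presented. At the other end, consider $I=e\cdot(X_1,\dots,X_k,e)$ in $k+1$ variables. As a module it is the maximal ideal shifted by $1$, so its resolution is linear. It has $N_{2,p}$ for all $p$, and regularity only $2$.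

Here are the results.

**Theorem A.** There are quadratically generated, linearly presented graded ideals $I_n\subset\mathbb K[x_1,\dots,x_n]$ with $\lim_n\operatorname{reg}(I_n)/n=\frac1{12}>0$.

**Theorem B.** For all integers $p\ge1$, $q\ge2$, $m\ge0$ there is a graded ideal $I_{p,q,m}$ with property $N_{2,p}$ in a polynomial ring in
$$n=(p+1)+m(p+1)\binom{pq}{p}+(p+1)^{2m}$$
variables, with
$$\operatorname{reg}(I_{p,q,m})=m+2+\frac{(q-2)(q^m-1)}{q-1}.$$

**Corollary C.** Fix $p\ge1$.

1. For every $\lambda\in(0,\infty]$ there are ideals $I_n\subset\mathbb K[x_1,\dots,x_n]$ with $N_{2,p}$ and $\lim_n\operatorname{reg}(I_n)/n=\lambda$.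
2. There are ideals $I_n\subset\mathbb K[x_1,\dots,x_n]$ with $N_{2,p}$ and
$$\operatorname{reg}(I_n)\ge\exp\Big(\big(\tfrac1{2p\ln(p+1)}-o(1)\big)(\ln n)^2\Big),$$
which grows faster than every power of $n$.

No optimality is claimed for the growth in part 2.

**Padding.** Extending an ideal to a polynomial ring with extra variables changes no graded Betti number, since the extension is flat and preserves minimal resolutions. So an ideal in $n_0$ variables gives one with the same Betti numbers in $n$ variables for every $n\ge n_0$. This is how Theorem B will yield ideals for every $n$.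

**Textbook facts on local cohomology.** Let $M\ne0$ be a module over a polynomial ring with irrelevant ideal $\mathfrak n$. We shall use the following.

* (L1) $\operatorname{reg}M=\max\{i+d: H^i_{\mathfrak n}(M)_d\neq0\}$ (Eisenbud–Goto, J. Algebra 88 (1984)).
* (L2) $H^i_J(M)$ depends only on $\sqrt{J+\operatorname{ann}M}$. If $J=(f_1,\dots,f_r)$, it is the $i$-th cohomology of the Čech complex built from the localizations of $M$ at products of the $f_l$. So it can be computed over any subring that contains the $f_l$.
* (L3) For $R=\mathbb K[x_1,\dots,x_k]$ and $\mathfrak m=(x_1,\dots,x_k)$, the only nonzero $H^i_{\mathfrak m}(R)$ is $H^k_{\mathfrak m}(R)$, and its top degree is $-k$.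
* (L4) If $D$ has finite length, $H^0_{\mathfrak m}(D)=D$ and $H^i_{\mathfrak m}(D)=0$ for $i>0$.

By (L1) and (L4), a nonzero module of finite length has regularity equal to its top degree. In particular $\operatorname{reg}(R/\mathfrak m^h)=h-1$ for $h\ge1$. As $\operatorname{Tor}_i(\mathfrak m^h)=\operatorname{Tor}_{i+1}(R/\mathfrak m^h)$, the module $\operatorname{Tor}_i(\mathfrak m^h)$ lives in degrees $\le h+i$. It also lives in degrees $\ge h+i$, because $\mathfrak m^h$ starts in degree $h$. So $\mathfrak m^h$ has a linear resolution: $\operatorname{Tor}_i(\mathfrak m^h)$ lives in degree $h+i$ only. For $h=0$ this holds trivially.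

## 3. From linear modules to quadratic ideals

We first replace ideals by modules, which are easier to build.

**Definition.** A module $M$ is *$p$-linear* ($p\ge0$) if $\operatorname{Tor}_i^S(M)_j=0$ for $j\ne i$ and $0\le i\le p$. Every module is $(-1)$-linear.

If $p\ge 0$, a $p$-linear $M$ is generated in degree $0$, so $M_j=0$ for $j<0$. For example, $\mathbb K$ is $p$-linear for all $p$ by the Koszul complex, and $\mathfrak m(1)$ is $p$-linear for all $p$. The module $\mathbb K[u]/(u^2)$ is $0$-linear but not $1$-linear. The module (2) is $1$-linear but not $2$-linear.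

One elementary computation is used repeatedly. Let $V=S_1$. Then $\operatorname{Tor}_i^S(M)$ is the homology of the Koszul complex $\wedge^\bullet V\otimes M$, whose $i$-th term in degree $j$ is $\wedge^iV\otimes M_{j-i}$. Hence, if $M_j=0$ for $j<0$,
$$\operatorname{Tor}_i(M)_j=0\ (j<i),\qquad \operatorname{Tor}_i(M)_i=\ker\big(\wedge^iV\otimes M_0\to\wedge^{i-1}V\otimes M_1\big). \tag{3}$$
In degree $i$ nothing is divided out, because the term $\wedge^{i+1}V\otimes M_{-1}$ vanishes.

**Lemma 1 (idealization).** Let $M$ be $p$-linear over $S$, $p\ge1$, with $g=\dim M_0>0$. Let $T=S[e_1,\dots,e_g]$ and let $B=S\ltimes M(-1)$ be the ring $S\oplus M(-1)$ with $M(-1)^2=0$. Then $B=T/I$, where $I$ has property $N_{2,p}$ and $\operatorname{reg}(I)=\operatorname{reg}(M)+2$.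

*Proof.* **Step 1: a presentation without linear forms.** Map $e_1,\dots,e_g$ to a basis of $M_0=M(-1)_1$. Since $M$ is generated by $M_0$, the map $T\to B$ is onto. It is an isomorphism in degrees $\le1$, since $T_1=S_1\oplus\langle e_1,\dots,e_g\rangle$ and $B_1=S_1\oplus M_0$. So $I$ lives in degrees $\ge2$. For $i\ge0$ we have $\operatorname{Tor}^T_{i}(I)=\operatorname{Tor}^T_{i+1}(B)$. (For $i=0$ use that $\operatorname{Tor}_0(T)\to\operatorname{Tor}_0(B)$ is an isomorphism.) Hence for $i\ge1$, $\operatorname{Tor}_i^T(B)=\operatorname{Tor}_{i-1}^T(I)$ lives in degrees $\ge i+1$.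

**Step 2: bounding the degrees from above.** Consider $0\to M(-1)\to B\to S\to0$ over $T$; the $e_l$ kill $M(-1)$, and $S=T/(e_1,\dots,e_g)$. By Künneth over $T=S\otimes\mathbb K[e_1,\dots,e_g]$,
$$\operatorname{Tor}_i^T(M(-1))=\bigoplus_l\wedge^l\mathbb K^g\otimes\operatorname{Tor}^S_{i-l}(M(-1)),$$
which for $i\le p$ lives in degree $l+(i-l)+1=i+1$. Also $\operatorname{Tor}_i^T(S)=\wedge^i\mathbb K^g$ lives in degree $i$. So for $1\le i\le p$ the module $\operatorname{Tor}^T_i(B)$ lives in degrees $i$ and $i+1$, and by Step 1 in degree $i+1$ only. Thus $\operatorname{Tor}_i(I)$ lives in degree $i+2$ for $0\le i\le p-1$, which is $N_{2,p}$.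

**Step 3: the regularity.** In $B$ all products $e_le_{l'}$ vanish, so $S_1T+\operatorname{ann}_TB$ has radical the irrelevant ideal of $T$. By (L2) the local cohomology of $B$ may be computed over $S$, where $B=S\oplus M(-1)$. By (L1) and (L3), $\operatorname{reg}B=\max(0,\operatorname{reg}M+1)$. As $M_0\ne0$ and $M$ is generated in degree $0$, $\operatorname{reg}M\ge\bar t_0(M)=0$; so $\operatorname{reg}B=\operatorname{reg}M+1\ge1$. Since $\bar t_0(B)=0<1$, the maximum $\max_i\{\bar t_i(B)-i\}$ is attained at some $i\ge1$. Since $\bar t_{i-1}(I)=\bar t_i(B)$ for $i\ge 1$, we get $\operatorname{reg}I=\operatorname{reg}B+1=\operatorname{reg}M+2$. $\square$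

For the module (2), of finite length with top degree $1$, the lemma gives the ideal $(ue-u'e',\,ue',\,u'e,\,e^2,\,ee',\,e'^2)$ in $4$ variables, with regularity $3$.

So the task is now: find $p$-linear modules whose regularity is large compared with the number of variables plus the number of generators. Both numbers count, because idealization spends one variable per generator.

## 4. Truncated powers, and the cost of their generators

Large regularity is cheap if one does not ask for linearity: in $k$ variables, $R/(x_1^q,\dots,x_k^q)$ has finite length and top degree $k(q-1)$. Linearity can be bought by truncating in high degrees. For the truncation degree that we use,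
$$h=p(q-1)+1,$$
something survives only if $k(q-1)\ge h$. Whatever $q\ge 2$ is, this holds for $k=p+1$ and fails for $k=p$; so take $k=p+1$. Then
$$k(q-1)-h=q-2. \tag{4}$$
Let $N=\big(R/(x_1^q,\dots,x_k^q)\big)_{\ge h}(h)$. It has top degree $q-2$, so $\operatorname{reg} N=q-2$, and Lemma 7 below shows that it is $p$-linear.

**Example 3.** Let $p=1$, $q=3$, so $k=2$, $h=3$; write $x,y$ for the variables. In $\mathbb K[x,y]/(x^3,y^3)$ the monomials of degree $\ge3$ are $a=x^2y$, $b=xy^2$, and $x^2y^2$. So $N$ has generators $a,b$ with $ya=xb$, $xa=0$, $yb=0$. This is the module (2) with $u=y$, $u'=x$.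

How many generators does $N$ have? They correspond to the $\rho\in\{0,\dots,q-1\}^k$ with $|\rho|=h$. Replacing $\rho_i$ by $q-1-\rho_i$ we count instead the exponents of total degree $k(q-1)-h=q-2$, where the bound $q-1$ is automatic. So
$$\#\{\rho\in\{0,\dots,q-1\}^k:|\rho|=h\}=\binom{q+p-2}{p}. \tag{5}$$
Idealizing $N$ gives an ideal with $N_{2,p}$ and regularity $q$ in $(p+1)+\binom{q+p-2}p$ variables. For $p=1$ this is $q+1$ variables, a fine ratio. For $p=2$ it is $3+\binom q2$ variables, and the ratio tends to $0$ as $q\to\infty$.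

**Iterating the truncation does not help.** The passage from $\mathbb K$ to $N$ makes sense for any module $M$ over $G=\mathbb K[X_1,\dots,X_k]$: view $R$ as a $G$-algebra via $X_i\mapsto x_i^q$, and put $N=(R\otimes_GM)_{\ge h}(h)$. By Lemma 7 (with $A=\mathbb K$) this keeps $p$-linearity. If $M$ has finite length and top degree $j\ge0$, then $R\otimes_GM$ has finite length and top degree $qj+k(q-1)$, because $R$ is free over $G$ on the monomials $x^\rho$, $0\le\rho_i\le q-1$. By (4), $N$ has top degree $qj+q-2$. Starting with $j_0=0$, after $m$ rounds the regularity is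
$$j_m=\frac{(q-2)(q^m-1)}{q-1},\qquad j_{m+1}=qj_m+q-2, \tag{6}$$
which is of order $q^m$ for large $q$. But by (5) each round multiplies the number of generators by at least $\binom{q+p-2}p$, since the elements $x^\rho\otimes\eta$ with $|\rho|=h$ and $\eta$ in a basis of $M_0$ are linearly independent. For $p\ge2$ we have $\binom{q+p-2}{p}\ge\binom q2$. So idealization gives regularity $j_m+2<q^m+2$ in more than $\binom q2^m$ variables, and for each fixed $m\ge1$ the ratio tends to $0$ as $q\to\infty$. The number of generators is what ruins the attempt.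

Compression attacks precisely this number. If after each round the module is compressed, the generators are multiplied only by a constant, namely $(p+1)^2$ as we shall see, and about $q^p$ variables are *added*. After $m$ rounds one then has of the order of $q^p$ variables and generators together, for fixed $m$ and $p$, against regularity of order $q^m$. For $m=p$ these two are in balance, and for $m=p+1$ the regularity wins. The new variables must not take part in later refinements, so we shall keep two sets of variables and a bigrading.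

It remains to show that compression and refinement preserve $p$-linearity. The link between them is a condition on the surjection $\Phi$.

## 5. Good surjections

**Definition.** For $p\ge0$, a surjection $B\to C$ is *$p$-good* if $B$ is $p$-linear and its kernel is $(p-1)$-linear.

For example, $R\to\mathbb K$ is not $1$-good if $k\ge1$: its kernel $\mathfrak m$ is generated in degree $1$. It is $0$-good. The map $R^k\to\mathfrak m(1)$ given by the variables, for $k\ge2$, is not $1$-good either, since its kernel is generated in degree $1$. By Lemma 5 below, $R_1\otimes\mathfrak m(1)\to\mathfrak m^2(2)$ is $p$-good for all $p$.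

**Lemma 2.** Let $B\to C$ be $p$-good with kernel $A$. Then $\operatorname{Tor}_i(B)\to\operatorname{Tor}_i(C)$ is surjective for $0\le i\le p$, and $C$ is $p$-linear. If $B\to C$ and $C\to D$ are $p$-good, so is $B\to D$.

*Proof.* **Surjectivity.** For $i=0$ this is right exactness. For $1\le i\le p$ put $l=i-1\le p-1$ and use the exact sequence
$$\operatorname{Tor}_i(B)\to\operatorname{Tor}_i(C)\to\operatorname{Tor}_l(A)\to\operatorname{Tor}_l(B).$$
Since $A$ is $(p-1)$-linear, $\operatorname{Tor}_l(A)$ sits in degree $l$. Both $A$ and $B$ vanish in negative degrees, so by (3) $\operatorname{Tor}_l(A)_l$ and $\operatorname{Tor}_l(B)_l$ are the kernels of the Koszul differential on $\wedge^lV\otimes A_0\subset\wedge^lV\otimes B_0$. Hence the last map is injective, the middle one is zero, and the first is onto. Since $\operatorname{Tor}_i(B)$ lives in degree $i$ for $i\le p$, so does $\operatorname{Tor}_i(C)$.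

**Composition.** The kernel of $B\to D$ is an extension of $\ker(C\to D)$ by $\ker(B\to C)$. Both are $(p-1)$-linear, so by the long exact sequence of Tor the extension is too. $\square$

**Lemma 3.** If $M_i$ is $p$-linear over $S_i$ ($i=1,2$), then $M_1\otimes_{\mathbb K}M_2$ is $p$-linear over $S_1\otimes S_2$. If $B\to C$ is $p$-good over $S_2$ and $H$ is $p$-linear over $S_1$, then $H\otimes B\to H\otimes C$ is $p$-good over $S_1\otimes S_2$.

*Proof.* The tensor product of minimal free resolutions is a minimal free resolution, so $\operatorname{Tor}_i(M_1\otimes M_2)=\bigoplus_{a+b=i}\operatorname{Tor}_a(M_1)\otimes\operatorname{Tor}_b(M_2)$. For $i\le p$ the summand lives in degree $a+b=i$. For the second claim, $H\otimes B$ is $p$-linear by the first. The kernel of $H\otimes B\to H\otimes C$ is $H\otimes\ker(B\to C)$, and the same formula with $p-1$ in place of $p$ shows that it is $(p-1)$-linear. (For $p=0$ there is nothing to show about the kernel.) $\square$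

## 6. Why $p+1$ copies keep $p$ linear steps

**Lemma 4 (compression).** Let $\Phi:E\otimes_{\mathbb K}Y\to Z$ be a $p$-good surjection over $S$, with $E\neq0$ finite-dimensional in degree $0$. Let $c=p+1$. Then $\mathcal C(\Phi):=\mathcal C_{c}(\Phi)$ is $p$-linear over $P=S\otimes\operatorname{Sym}(F)$.

*Proof.* Since $\Phi$ is $p$-good, $E\otimes Y\cong Y^{\dim E}$ is $p$-linear; as $\dim E\ge1$, $Y$ is $p$-linear. Write $Y^c=\bigoplus_sY^{(s)}$.

**Step 1: separating $Y$ and $Z$ in the Koszul complex.** Introduce a second grading, the $F$-degree: the variables in $F$ have $F$-degree $1$, those of $S$ have $F$-degree $0$, $Y^c$ has $F$-degree $0$ and $Z$ has $F$-degree $1$. By (1) the module is graded for it. The Koszul complex of $\mathcal C(\Phi)$ on all variables of $P$ splits accordingly, and in $F$-degree $a$ it is, as a vector space,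
$$\wedge^{a}F\otimes\wedge^\bullet S_1\otimes Y^c\ \oplus\ \wedge^{a-1}F\otimes\wedge^\bullet S_1\otimes Z .$$
The differential in the $F$-direction sends $Y^c$ to $Z$ and kills $Z$. So the $Z$-part is a subcomplex, equal to $\wedge^{a-1}F\otimes(\wedge^\bullet S_1\otimes Z)$ shifted homologically by $a-1$. The quotient is $\wedge^aF\otimes(\wedge^\bullet S_1\otimes Y^c)$, shifted by $a$. The long exact homology sequence reads, with $j=i-a+1$,
$$\wedge^aF\otimes\operatorname{Tor}^S_j(Y^c)\xrightarrow{\ \delta_j\ }\wedge^{a-1}F\otimes\operatorname{Tor}_j^S(Z)\to\operatorname{Tor}^P_i(\mathcal C(\Phi))_{(a)}\to\wedge^aF\otimes\operatorname{Tor}^S_{i-a}(Y^c). \tag{7}$$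
The connecting map lifts a cycle and applies the full differential, so up to sign $\delta_j$ is induced by the $F$-part of it:
$$f_1\wedge\dots\wedge f_a\otimes\eta\ \longmapsto\ \sum_l\pm f_1\wedge\dots\widehat{f_l}\dots\wedge f_a\otimes f_l\eta ,$$
where $f_l:Y^c\to Z$ acts on Tor by functoriality.

**Step 2: what has to be shown.** Let $i\le p$. Since $Y$ is $p$-linear, the last term of (7) lives in total degree $a+(i-a)=i$. So if $\delta_j$ is onto, $\operatorname{Tor}_i^P(\mathcal C(\Phi))_{(a)}$ embeds in it and lives in degree $i$, as desired. If $a=0$ or $j<0$, the target of $\delta_j$ is $0$. So let $a\ge1$, $j\ge0$, and $a-1+j=i\le p$.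

**Step 3: a free copy.** The target of $\delta_j$ is spanned by elements $\omega\otimes\zeta$ with $\omega=f_1\wedge\dots\wedge f_{a-1}$, $f_l\in E^{(s_l)}$, $\zeta\in\operatorname{Tor}_j^S(Z)$. At most $a-1\le p$ of the $c=p+1$ indices occur among the $s_l$, so there is an $s\notin\{s_1,\dots,s_{a-1}\}$. Because $j\le p$ and $\Phi$ is $p$-good, Lemma 2 says that $E\otimes\operatorname{Tor}_j(Y)=\operatorname{Tor}_j(E\otimes Y)\to\operatorname{Tor}_j(Z)$ is onto. So $\zeta=\sum_bu_b\cdot\eta_b$ with $u_b\in E$, $\eta_b\in\operatorname{Tor}_j(Y)$. Now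
$$\delta_j\Big(\sum_b\omega\wedge u_b^{(s)}\otimes\eta_b^{(s)}\Big)=\pm\,\omega\otimes\sum_bu_b\cdot\eta_b=\pm\,\omega\otimes\zeta,$$
because the terms in which some $f_l$ is removed contain $f_l\eta_b^{(s)}$, and $f_l\in E^{(s_l)}$ kills $Y^{(s)}$ as $s_l\neq s$. So $\delta_j$ is onto. $\square$

The whole proof rests on surjectivity of $E\otimes\operatorname{Tor}_j(Y)\to\operatorname{Tor}_j(Z)$ for $j\le p$; goodness was defined to give this. Here is the good surjection that removes the generators of powers of $\mathfrak m$, as in Example 1.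

**Lemma 5.** Let $R=\mathbb K[x_1,\dots,x_k]$, $k\ge1$, $h\ge2$ and $E=R_{h-1}$, regarded as a vector space in degree $0$. The multiplication map $\varphi:E\otimes_{\mathbb K}\mathfrak m(1)\to\mathfrak m^h(h)$ is $p$-good over $R$ for every $p\ge0$.

*Proof.* The module $\mathfrak m(1)$ is $p$-linear for all $p$. Consider the exact sequence
$$0\to\Sigma\to R_{h-1}\otimes R\to\mathfrak m^{h-1}(h-1)\to0,$$
in which the middle term is the minimal free cover of the right one. So $\operatorname{Tor}_i(\Sigma)\cong\operatorname{Tor}_{i+1}(\mathfrak m^{h-1}(h-1))$ for $i\ge0$, and this lives in degree $i+1$ because $\mathfrak m^{h-1}$ has a linear resolution. In particular $\Sigma$ lives in degrees $\ge1$. Taking the parts of degree $\ge1$, which is exact, gives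
$$0\to\Sigma\to R_{h-1}\otimes\mathfrak m\to\mathfrak m^h(h-1)\to0 .$$
Shifting by $1$ we find $\ker\varphi=\Sigma(1)$, and $\operatorname{Tor}_i(\Sigma(1))$ lives in degree $i$ for all $i$. $\square$

## 7. Refinement: substituting $x_i^q$ and truncating

Now we refine a module in one set of variables and leave a second set alone. Let $p\ge1$, $q\ge2$, $k\ge1$, $h=p(q-1)+1$, $G=\mathbb K[X_1,\dots,X_k]$ and $R=\mathbb K[x_1,\dots,x_k]$. View $R$ as a $G$-algebra via $X_i\mapsto x_i^q$; it is free over $G$ with basis $x^\rho$, $0\le\rho_i\le q-1$. Let $A$ be another polynomial ring. Over $G\otimes A$ and $R\otimes A$ we use bidegrees ($X$- resp. $x$-degree, $A$-degree). The word "$p$-linear" refers to the total degree.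

Let $M$ be an $\mathbb N^2$-graded $p$-linear $G\otimes A$-module. It is generated in total degree $0$, hence in bidegree $(0,0)$. Put
$$H=M_{(0,*)},\qquad M_R=R\otimes_GM,\qquad N=(M_R)_{\ge h}(h,0),$$
where $x^\rho\otimes M_{(a,b)}$ has bidegree $(qa+|\rho|,b)$ and $W_{\ge h}=\bigoplus_{i\ge h}W_{(i,*)}$. The functor $W\mapsto W_{\ge h}$ is exact. Here $H=M/M_{\ge1}$ is a finitely generated $A$-module, and $N$ is finitely generated over $R\otimes A$ because $M_R$ is.

We need one general remark about resolving by modules that are not free.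

**Lemma 6.** Let $\cdots\to C_1\to C_0\to L\to0$ be exact. If $\operatorname{Tor}_i(L)_d\ne0$, then $\operatorname{Tor}_l(C_s)_d\neq0$ for some $s,l\ge0$ with $s+l=i$.

*Proof.* Induction on $i$. Let $L'=\ker(C_0\to L)$. From the exact sequence $\operatorname{Tor}_i(C_0)_d\to\operatorname{Tor}_i(L)_d\to\operatorname{Tor}_{i-1}(L')_d$ (the last term is absent if $i=0$), either $\operatorname{Tor}_i(C_0)_d\ne0$, or $i\ge1$ and $\operatorname{Tor}_{i-1}(L')_d\neq0$. In the second case apply induction to $\cdots\to C_2\to C_1\to L'\to0$. $\square$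

**Lemma 7 (refinement).** The map $\psi:\mathfrak m^h(h)\otimes_{\mathbb K}H\to N$, $r\otimes\eta\mapsto r\otimes\eta$, is a $p$-good surjection over $R\otimes A$. In particular $N$ is $p$-linear.

*Proof.* **Step 1: the source is $p$-linear.** The $X$-degree-$0$ part of the Koszul complex of $M$ over $G\otimes A$ involves no $X_i$ and only $M_{(0,*)}$; it is the Koszul complex of $H$ over $A$. So $\operatorname{Tor}_i^A(H)=\operatorname{Tor}_i^{G\otimes A}(M)_{(0,*)}$, and $H$ is $p$-linear over $A$. Since $\mathfrak m^h$ has a linear resolution, $\mathfrak m^h(h)\otimes H$ is $p$-linear by Lemma 3.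

**Step 2: the relations before refinement.** Consider $G\otimes_{\mathbb K}H\to M$, $g\otimes\eta\mapsto g\eta$. It is onto because $M$ is generated by $M_{(0,0)}\subset H$. Let $L_M$ be its kernel. The map is an isomorphism in $X$-degree $0$, so $L_M$ lives in $X$-degrees $\ge1$, and by the Koszul complex so does every $\operatorname{Tor}_i(L_M)$. On the other hand $\operatorname{Tor}_i^{G\otimes A}(G\otimes H)=\operatorname{Tor}_i^A(H)$ lives in $X$-degree $0$. So $\operatorname{Tor}_i(L_M)\to\operatorname{Tor}_i(G\otimes H)$ is zero, and $\operatorname{Tor}_{i+1}(M)\to\operatorname{Tor}_i(L_M)$ is onto. For $i\le p-1$ the module $\operatorname{Tor}_{i+1}(M)$ lives in total degree $i+1$. Hence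
$$\text{for }i\le p-1,\quad\operatorname{Tor}_i(L_M)\text{ lives in bidegrees }(a,b),\ a\ge1,\ b\ge0,\ a+b=i+1. \tag{8}$$

**Step 3: the relations after refinement.** Tensor $0\to L_M\to G\otimes H\to M\to0$ and the minimal bigraded free resolution of $L_M$ with the flat $G$-algebra $R$. The kernel of $R\otimes_{\mathbb K}H\to M_R$ is $L=R\otimes_GL_M$. It has a free $R\otimes A$-resolution $F_\bullet$ in which, by (8), for $s\le p-1$
$$F_s\text{ is a sum of modules }(R\otimes A)(-qa,-b)\text{ with }a\ge1,\ b\ge0,\ a+b=s+1 .$$
As $H$ sits in $x$-degree $0$, $(R\otimes H)_{\ge h}=\mathfrak m^h\otimes H$. Truncating and shifting, $\psi$ is onto with kernel $L_{\ge h}(h,0)$. It remains to show that this kernel is $(p-1)$-linear.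

**Step 4: the truncation absorbs the nonlinearity.** Let $i\le p-1$. The complex $(F_\bullet)_{\ge h}\to L_{\ge h}\to0$ is exact. By Lemma 6, the degrees of $\operatorname{Tor}_i(L_{\ge h})$ occur in $\operatorname{Tor}_l((F_s)_{\ge h})$ with $s+l=i$; in particular $s\le p-1$. Consider a summand $(R\otimes A)(-qa,-b)$ of $F_s$.

* If $qa\le h$, then $R(-qa)_{\ge h}=\mathfrak m^{h-qa}(-qa)$ has $\operatorname{Tor}_l$ in degree $h+l$. So the total degree minus $h$ is $l+b=l+s+1-a=i+1-a\le i$, since $a\ge1$.
* If $qa>h$, then $R(-qa)_{\ge h}=R(-qa)$ is free, so only $l=0$, $s=i$ contributes. The total degree minus $h$ is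
$$qa-h+b=i+1+(q-1)a-h\le i+1+(q-1)p-h=i,$$
since $b=i+1-a$ and $a\le i+1\le p$. This is where $h=p(q-1)+1$ is used.

So $\operatorname{Tor}_i(L_{\ge h}(h,0))$ lives in total degrees $\le i$. It also lives in degrees $\ge i$ by (3), as $L_{\ge h}(h,0)$ lives in degrees $\ge0$. Hence the kernel is $(p-1)$-linear and $\psi$ is $p$-good. By Lemma 2, $N$ is $p$-linear. $\square$

**Remark (why not truncate one degree earlier).** Let $p=1$, $q=3$, $k=2$, $M=\mathbb K$, but truncate at $2$ instead of $h=3$. The module $N'=\big(\mathbb K[x,y]/(x^3,y^3)\big)_{\ge2}(2)$ is still $1$-linear: it is $\mathfrak m^2/(x^3,y^3)$ shifted, and the extra relations $x\cdot x^2=0$, $y\cdot y^2=0$ are linear. But the kernel of $\mathfrak m^2(2)\to N'$ is generated in degree $1$, so the map is not $1$-good, and the surjectivity needed in Lemma 4 fails. Indeed $(3+2t+t^2)(1-t)^2=3-4t+t^4$ shows $\dim\operatorname{Tor}_1(N')_1=4$, while with $E=R_1$ and $Y=\mathfrak m(1)$ we have $\dim E\otimes\operatorname{Tor}_1(Y)=2$.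

## 8. Alternating refinement and compression

Fix $p\ge1$, $q\ge2$ and put $k=c=p+1$, $h=p(q-1)+1\ge2$. We construct polynomial rings $A_m$ and $\mathbb N^2$-graded modules $M_m$, $p$-linear over $\mathbb K[x_1,\dots,x_k]\otimes A_m$.

**Start.** $A_0=\mathbb K$ and $M_0=\mathbb K$, which is $p$-linear by the Koszul complex.

**One round.** Let $M=M_m$ be given; call its $k$ variables $X_1,\dots,X_k$, so that it is a module over $G\otimes A_m$. Form $H$, $N$ and $\psi$ as in Section 7, and put $E=R_{h-1}\ne0$, $Y=\mathfrak m(1)\otimes_{\mathbb K}H$. Consider the composite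
$$\Phi:\ E\otimes Y=E\otimes\mathfrak m(1)\otimes H\xrightarrow{\ \varphi\otimes1\ }\mathfrak m^h(h)\otimes H\xrightarrow{\ \psi\ }N .$$
The first map is $p$-good by Lemmas 5 and 3, because $H$ is $p$-linear over $A_m$ (Step 1 of Lemma 7). The second is $p$-good by Lemma 7. So $\Phi$ is $p$-good over $R\otimes A_m$ by Lemma 2. Put
$$M_{m+1}=\mathcal C(\Phi)=Y^c\oplus N(0,-1)\quad\text{over }R\otimes A_{m+1},\qquad A_{m+1}=A_m\otimes\operatorname{Sym}(E\otimes\mathbb K^c),$$
where the new variables have bidegree $(0,1)$. The map $\Phi$ preserves bidegrees, so $M_{m+1}$ is bigraded; it is $\mathbb N^2$-graded since $\mathfrak m(1)$ and $N$ start in $x$-degree $0$. By Lemma 4 it is $p$-linear. Now rename $R$ as $G$ and continue.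

**Variables.** $\dim E=\binom{h-1+k-1}{k-1}=\binom{p(q-1)+p}{p}=\binom{pq}p$. Each round adds $c\dim E$ variables, so $M_m$ is a module over a polynomial ring with
$$v_m=(p+1)+m(p+1)\binom{pq}p \tag{9}$$
variables.

**Generators.** Let $g_m=\dim(M_m)_{(0,0)}$. The summand $N(0,-1)$ lives in $A$-degrees $\ge1$, so $(M_{m+1})_{(0,0)}=(Y^c)_{(0,0)}=\big(\mathfrak m_1\otimes H_0\big)^c$ with $\dim H_0=g_m$. Hence $g_0=1$, $g_{m+1}=c\,k\,g_m$, and
$$g_m=(p+1)^{2m}. \tag{10}$$

**Finiteness.** $M_m$ is finitely generated over its $k$-variable ring alone. This is clear for $m=0$. If it holds for $M=M_m$ over $G$, then $H$, the part of $X$-degree $0$, is finite-dimensional, so $Y$ is finitely generated over $R$. Moreover $M_R$ is finitely generated over $R$, and $N$ is up to shift a submodule of $M_R$.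

**Example 4.** Let $p=1$, $q=3$. With $N$ as in Example 3, $M_1=\mathfrak m(1)^2\oplus N(0,-1)$ over a ring in $2+2\cdot3=8$ variables, with $4$ generators. Lemma 8 below gives $\operatorname{reg}M_1=2$, so Lemma 1 gives an ideal of regularity $4$ in $12$ variables.

## 9. The regularity of $M_m$

Regularity is where the two operations fit together. Local cohomology can be computed over $R$ alone, where $M_{m+1}$ is just $Y^c\oplus N(0,-1)$; and refinement acts on local cohomology in a transparent way. From now on $M_m$ is a module over $R\otimes A_m$ with $k$-variable ring $R$, and $(x)=(x_1,\dots,x_k)$.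

**Lemma 8.** $\operatorname{reg}(M_m)=j_m+m$, where $j_0=0$ and $j_{m+1}=qj_m+q-2$, i.e. $j_m=\frac{(q-2)(q^m-1)}{q-1}$.

*Proof.* **Step 1: reduction to $R$.** Let $\mathfrak n$ be the irrelevant ideal of $R\otimes A_m$. As $M_m$ is finitely generated over $R$, the module $M_m/(x)M_m$ is finite-dimensional, so $\sqrt{(x)+\operatorname{ann}M_m}=\mathfrak n$. By (L2), $H^i_{\mathfrak n}(M_m)=H^i_{(x)}(M_m)$, and this is computed by the Čech complex on $x_1,\dots,x_k$. It is therefore bigraded, and may be computed over $R$ separately in each $A$-degree. We claim: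

* (i) $H^0_{(x)}(M_m)_{(j,b)}=0$ for $j>j_m$, and $H^0_{(x)}(M_m)_{(j_m,m)}\ne0$;
* (ii) for $i\ge1$, $H^i_{(x)}(M_m)_{(j,b)}=0$ if $j>-i$;
* (iii) $M_m$ vanishes in $A$-degrees $>m$.

These give the lemma through (L1). By (iii) all local cohomology lives in $A$-degrees $b\le m$. The case $i=0$ contributes exactly $j_m+m$. For $i\ge1$ we get $i+j+b\le b\le m\le j_m+m$, as $j_m\ge0$.

We prove the claims by induction. For $m=0$, $M_0=\mathbb K$ has only $H^0=\mathbb K$ in bidegree $(0,0)$. For the step from $m$ to $m+1$ let $M=M_m$ over $G\otimes A_m$. As an $R$-module, $M_{m+1}=Y^c\oplus N(0,-1)$. Since $H$ and $N$ live in $A$-degrees $\le m$, (iii) holds for $m+1$.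

**Step 2: the summand $Y$ contributes nothing harmful.** As an $R$-module $Y$ is a sum of copies of $\mathfrak m(1)$. From $0\to\mathfrak m\to R\to\mathbb K\to0$, (L3), (L4) and $k\ge2$, the only nonzero local cohomology of $\mathfrak m$ is $H^1=\mathbb K$ in degree $0$ and $H^k=H^k(R)$ in degrees $\le-k$. So $\mathfrak m(1)$ has $H^1$ in degree $-1$, $H^k$ in degrees $\le-k-1$, and $H^0=0$. All this is compatible with (i) and (ii).

**Step 3: local cohomology of $M_R$.** Apply $R\otimes_G-$ to the Čech complex of $M$ on $X_1,\dots,X_k$. Since $X_i$ acts on $M_R$ as $x_i^q$, and inverting $x_i^q$ is inverting $x_i$, the result is the Čech complex of $M_R$ on $x_1,\dots,x_k$. As $R$ is free over $G$,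
$$H^i_{(x)}(M_R)=R\otimes_GH^i_{(X)}(M)=\bigoplus_\rho x^\rho\otimes H^i_{(X)}(M), \tag{11}$$
where $0\le|\rho|\le k(q-1)$ and the upper bound is attained. An element of bidegree $(j,b)$ on the right contributes in bidegrees $(qj+|\rho|,b)$.

**Step 4: $H^0(N)$ and claim (i).** Since $(M_R)_{\ge h}$ is a submodule of $M_R$, $H^0(N)=H^0(M_R)_{\ge h}(h,0)$. By (11), induction, and (4), the largest possible $x$-degree is
$$qj_m+k(q-1)-h=qj_m+q-2=j_{m+1}\ge0 ,$$
so the elements in this degree do survive the truncation. They exist in $A$-degree $m$ because $H^0_{(X)}(M)_{(j_m,m)}\neq0$. For $N(0,-1)$ this is $A$-degree $m+1$, so (i) holds for $m+1$.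

**Step 5: $H^1(N)$.** Let $D=M_R/(M_R)_{\ge h}$. It has finite length, as $M_R$ is finitely generated over $R$, and it lives in $x$-degrees $\le h-1$. By (L4) the long exact sequence gives
$$D\to H^1((M_R)_{\ge h})\to H^1(M_R)\to0 .$$
By induction and (11), $H^1(M_R)$ lives in $x$-degrees $\le-q+k(q-1)$. After the shift by $h$, $H^1(N)$ lives in $x$-degrees $\le\max(-1,\,-q+q-2)=-1$.

**Step 6: $H^i(N)$ for $i\ge2$.** Here $H^{i-1}(D)=H^i(D)=0$, so $H^i(N)=H^i(M_R)(h,0)$ lives in $x$-degrees
$$\le-qi+k(q-1)-h=-qi+q-2=-i-(q-1)(i-1)-1<-i .$$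
Together with Steps 2 and 5 this gives (ii) for $m+1$. Finally, the closed formula: $q\cdot\frac{(q-2)(q^m-1)}{q-1}+(q-2)=\frac{(q-2)(q^{m+1}-q+q-1)}{q-1}=j_{m+1}$. $\square$

## 10. The ideals, and the choice of parameters

**Proof of Theorem B.** Apply Lemma 1 to $M_m$ over $R\otimes A_m$, which is $p$-linear with $g_m>0$ generators. We obtain an ideal with property $N_{2,p}$. By (9) and (10) it lives in a polynomial ring in
$$v_m+g_m=(p+1)+m(p+1)\binom{pq}p+(p+1)^{2m}$$
variables. By Lemma 8 its regularity is $\operatorname{reg}(M_m)+2=m+2+\frac{(q-2)(q^m-1)}{q-1}$. $\square$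

**Proof of Theorem A.** Take $p=m=2$. Then $v_2=3+6\binom{2q}2=12q^2-6q+3$, $g_2=81$ and $j_2=(q-2)(q+1)$. So the ideal $I_{2,q,2}$ has
$$n(q)=12q^2-6q+84\text{ variables},\qquad\operatorname{reg}(I_{2,q,2})=q^2-q+2 .$$
For each $n\ge n(2)=120$ let $q$ be maximal with $n(q)\le n$, and let $I_n$ be $I_{2,q,2}$ padded to $n$ variables. For $n<120$ take $I_n=(x_1^2)$, which has no syzygies and so satisfies $N_{2,2}$. Since $n(q)\le n<n(q+1)$,
$$\frac{q^2-q+2}{n(q+1)}<\frac{\operatorname{reg}(I_n)}n\le\frac{q^2-q+2}{n(q)} .$$
As $n\to\infty$, $q\to\infty$ and $n(q+1)/n(q)\to1$, so both bounds tend to $\frac1{12}$. $\square$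

**Proof of Corollary C, part 1.** Take $m=p+1$: one round more than balance, so that the regularity beats the number of variables, and padding can then adjust the ratio. As $q\to\infty$, the number of variables is $n(q)=O(q^p)$. The regularity
$$r(q)=\operatorname{reg}(I_{p,q,p+1})=p+3+(q-2)(1+q+\dots+q^p)$$
is increasing in $q$, $r(q)\sim q^{p+1}$, and $r(q+1)/r(q)\to1$.

*Case $\lambda<\infty$.* For large $n$ let $q$ be maximal with $r(q)\le\lambda n$. Then $r(q)\le\lambda n<r(q+1)$, so $q\to\infty$ and $r(q)/n\to\lambda$. Also $q^{p+1}=O(n)$, so $n(q)=O(q^p)=O(n^{p/(p+1)})=o(n)$. Hence $n(q)\le n$ for large $n$, and we pad $I_{p,q,p+1}$ to $n$ variables.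

*Case $\lambda=\infty$.* For large $n$ let $q$ be maximal with $n(q)\le n$ and pad. Then $n<n(q+1)=O(q^p)$ while $r(q)\sim q^{p+1}$, so $r(q)/n\to\infty$.

In both cases take $(x_1^2)$ for the finitely many remaining $n$. $\square$

**Proof of Corollary C, part 2.** Now let $m$ grow, and choose $q$ so that the added variables $mq^p$ and the generators $(p+1)^{2m}$ are of comparable size. Let $\nu=p+1$ and $q=\lceil\nu^{2m/p}\rceil$, with $m\ge1$ large enough that $q\ge3$.

**Counting variables.** Since $\nu^{2m/p}\ge1$, $q\le2\nu^{2m/p}$, so $\binom{pq}p\le(pq)^p\le(2p)^p\nu^{2m}$. The number of variables in Theorem B is therefore at most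
$$\nu+m\nu(2p)^p\nu^{2m}+\nu^{2m}\le C_p\,m\,\nu^{2m},\qquad C_p=\nu(2p)^p+\nu+1 .$$

**Bounding the regularity.** Since $j_m=(q-2)(1+q+\dots+q^{m-1})$, and $q-2\ge q/3$ for $q\ge3$,
$$\operatorname{reg}(I_{p,q,m})\ge j_m\ge(q-2)q^{m-1}\ge\tfrac13q^m\ge\tfrac13\nu^{2m^2/p} .$$

**Comparing.** Given large $n$, take $m$ maximal with $C_pm\nu^{2m}\le n$ and pad $I_{p,q,m}$ to $n$ variables. Then $C_pm\nu^{2m}\le n<C_p(m+1)\nu^{2m+2}$, so $\ln n=2m\ln\nu+O(\ln m)$ and $m=(1-o(1))\frac{\ln n}{2\ln\nu}$. Hence
$$\ln\operatorname{reg}(I_n)\ge\tfrac{2m^2}p\ln\nu-\ln3=(1-o(1))\,\frac{(\ln n)^2}{2p\ln\nu} .$$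
For the finitely many remaining $n$ take $(x_1^2)$. Since $(\ln n)^2$ eventually exceeds every constant multiple of $\ln n$, the bound grows faster than every power of $n$. $\square$
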